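\title{The norm of the Hilbert matrix on weighted Bergman spaces: a counterexample and a threshold}

\begin{abstract}
We study the Hilbert matrix operator $H$ on the weighted Bergman spaces $A^p_\alpha$, $1<2+\alpha<p$, and the conjecture that its norm equals $\pi/\sin\pi\beta$, where $\beta=(2+\alpha)/p$. The conjecture is false: there is an explicit $\beta_0\in(\frac23,\frac34)$ such that for each $\beta\in(\beta_0,1)$ the norm is strictly larger than $\pi/\sin\pi\beta$ for all large $p$. As $p\to\infty$ with $\beta$ fixed, the norm converges to the norm of $H$ on a growth space. That norm is the supremum of an explicit function of one variable, and it equals $\pi/\sin\pi\beta$ exactly when $\beta\le\beta_0$. The conjectured formula does hold for $p=2$, and for $\alpha\ge0$, $p\ge2(2+\alpha)$.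
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}
Let $\mathbb{D}$ be the unit disk and $dA$ the area measure on $\mathbb{D}$ normalized to total mass $1$. For $\alpha>-1$ put $dA_\alpha(z)=(\alpha+1)(1-|z|^2)^\alpha\,dA(z)$, again a probability measure. For $1\le p<\infty$ the weighted Bergman space $A^p_\alpha$ consists of the analytic functions $f$ on $\mathbb{D}$ with
\[
\|f\|_{A^p_\alpha}^p=\int_{\mathbb{D}}|f|^p\,dA_\alpha<\infty .
\]
The Hilbert matrix $\bigl(\frac1{n+k+1}\bigr)_{n,k\ge0}$ acts on Taylor coefficients: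
\begin{equation}\label{eq:matrix}
H\Big(\sum_{n\ge0}a_nz^n\Big)=\sum_{n\ge0}\Big(\sum_{k\ge0}\frac{a_k}{n+k+1}\Big)z^n .
\end{equation}
Since $\frac1{n+k+1}=\int_0^1t^{n+k}\,dt$, the $n$-th coefficient of $Hf$ is formally $\int_0^1t^nf(t)\,dt$, and summing the geometric series in $zt$ suggests
\begin{equation}\label{eq:rep}
Hf(z)=\int_0^1\frac{f(t)}{1-zt}\,dt,\qquad z\in\mathbb{D}.
\end{equation}
The natural parameter is
\[
\beta=\frac{2+\alpha}{p},\qquad\text{and we write}\qquad N_\beta=\frac{\pi}{\sin\pi\beta}.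
\]
The number $\beta$ measures growth: every $f\in A^p_\alpha$ satisfies $|f(z)|\le\|f\|_{A^p_\alpha}(1-|z|^2)^{-\beta}$ (Lemma~\ref{lem:point}), so the integral \eqref{eq:rep} converges absolutely when $\beta<1$. The condition $1<2+\alpha<p$ says that $0<\beta<1$ and $p>1/\beta$, and then $\alpha=\beta p-2$. We take the following facts as known for $1<2+\alpha<p$.
\begin{itemize}
\item[(K1)] $H$ is bounded on $A^p_\alpha$, and \eqref{eq:rep} holds for $f\in A^p_\alpha$.
\item[(K2)] $\|H\|_{\mathcal{L}(A^p_\alpha)}\ge N_\beta$.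
\item[(K3)] Equality holds in (K2) when $\alpha=0$ and $p>2$.
\item[(K4)] Equality holds in (K2) when $-1<\alpha<0$ and $p\ge2(2+\alpha)$.
\end{itemize}
The problem, which comes from \cite{source}, is to prove or disprove the following.

\medskip
\noindent\textbf{Conjecture.} \emph{If $1<2+\alpha<p$, then $\|H\|_{\mathcal{L}(A^p_\alpha)}=\pi/\sin\frac{(2+\alpha)\pi}{p}$.}
\medskip

By (K2) the content of the conjecture is the upper bound, which was open even in the Hilbert space case $p=2$, $-1<\alpha<0$.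

\subsection{Why one expects $\pi/\sin\pi\beta$}
For $0<c<1$ let
\[
(1-z)^{-c}=\sum_{n\ge0}b_n(c)z^n,\qquad b_n(c)=\frac{\Gamma(n+c)}{\Gamma(c)\,n!}.
\]
The terms are positive, so sum and integral may be interchanged, and the Beta integral gives
\begin{equation}\label{eq:eigen}
\sum_{k\ge0}\frac{b_k(c)}{n+k+1}=\int_0^1t^n(1-t)^{-c}\,dt=\frac{\Gamma(1-c)\,\Gamma(n+1)}{\Gamma(n+2-c)} .
\end{equation}
The right side is asymptotic to $\Gamma(1-c)n^{c-1}$, while $b_n(c)\sim n^{c-1}/\Gamma(c)$. Thus $H$ multiplies the high coefficients of $(1-z)^{-c}$ by approximately $\Gamma(c)\Gamma(1-c)=N_c$. Moreover $(1-z)^{-c}\in A^p_\alpha$ exactly when $c<\beta$: with $z=1-\rho e^{i\theta}$ one has $1-|z|^2=\rho(2\cos\theta-\rho)$, the integrand near $1$ is a constant times $\rho^{\alpha+1-cp}(2\cos\theta-\rho)^\alpha\,d\rho\,d\theta$, and for small $\rho$ the $\theta$-integral stays between two positive constants because $\alpha>-1$. As $c\uparrow\beta$ the norm of $(1-z)^{-c}$ blows up and comes from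 ever smaller neighborhoods of the point $1$. Heuristically this family produces the value $N_\beta$, and the conjecture asserts that nothing does better than concentration at the boundary point~$1$.

\subsection{Results}
The function $\beta\mapsto(2\beta-1)\int_0^1(1-t^2)^{-\beta}\,dt$ is a product of two positive continuous increasing functions on $(\frac12,1)$. It tends to $0$ as $\beta\downarrow\frac12$ and to $\infty$ as $\beta\uparrow1$. Let $\beta_0\in(\frac12,1)$ be the unique solution of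
\begin{equation}\label{eq:beta0}
(2\beta_0-1)\int_0^1(1-t^2)^{-\beta_0}\,dt=1 .
\end{equation}
Then $\frac23<\beta_0<\frac34$. Indeed, at $\beta=\frac23$ the product is less than $\frac13\int_0^1(1-t)^{-2/3}dt=1$, and at $\beta=\frac34$ it is at least $\frac12\cdot2^{-3/4}\int_0^1(1-t)^{-3/4}dt=2^{1/4}>1$. (Numerically $\beta_0\approx0.7125$; this value is not used.)

\begin{theorem}\label{thm:false}
For every $\beta\in(\beta_0,1)$ there is $p_\beta$ such that for all $p>p_\beta$ and $\alpha=\beta p-2$,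
\[
\|H\|_{\mathcal{L}(A^p_\alpha)}>\pi/\sin\tfrac{(2+\alpha)\pi}{p}.
\]
In particular ($\beta=\frac34$), the conjecture fails for $p=\frac43(2+\alpha)$ and all sufficiently large $\alpha$.
\end{theorem}

To explain $\beta_0$, let $0<\beta<1$, let $H^\infty_\beta$ be the growth space of analytic functions $f$ on $\mathbb{D}$ with
\[
\|f\|_{H^\infty_\beta}=\sup_{z\in\mathbb{D}}\,(1-|z|^2)^\beta|f(z)|<\infty,
\]
and define, for $0\le x<1$,
\begin{equation}\label{eq:F}
\Phi_\beta(x)=\int_0^1\frac{(1-t^2)^{-\beta}}{1-xt}\,dt,\qquad F_\beta(x)=(1-x^2)^\beta\,\Phi_\beta(x).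
\end{equation}

\begin{theorem}\label{thm:limit}
For every $\beta\in(0,1)$,
\[
\lim_{p\to\infty}\|H\|_{\mathcal{L}(A^p_{\beta p-2})}=\|H\|_{\mathcal{L}(H^\infty_\beta)}=\sup_{0\le x<1}F_\beta(x).
\]
This number equals $\pi/\sin\pi\beta$ if $\beta\le\beta_0$ and is strictly larger if $\beta>\beta_0$. In the latter case the supremum is a maximum, attained at a unique point.
\end{theorem}

On the positive side we treat $p=2$. For $0<\beta<1$ let $X_\beta$ be the Hilbert space of power series $f=\sum a_nz^n$ with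
\[
\|f\|_{X_\beta}^2=\sum_{n\ge0}\omega_n|a_n|^2<\infty,\qquad \omega_n=\frac{\Gamma(n+1)\Gamma(2\beta)}{\Gamma(n+2\beta)} .
\]
Its reproducing kernel is $\sum_n(z\bar\zeta)^n/\omega_n=(1-z\bar\zeta)^{-2\beta}$.

\begin{theorem}\label{thm:hilbert}
If $p=2$ and $-1<\alpha<0$, then $\|H\|_{\mathcal{L}(A^2_\alpha)}=\pi/\sin\frac{(2+\alpha)\pi}{2}$, and the norm is not attained. More generally, for every $\beta\in(0,1)$ one has $\|H\|_{\mathcal{L}(X_\beta)}=\pi/\sin\pi\beta$, and the norm is not attained.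
\end{theorem}

\begin{proposition}\label{prop:small}
If $\alpha\ge0$ and $p\ge2(2+\alpha)$, then $\|H\|_{\mathcal{L}(A^p_\alpha)}=\pi/\sin\frac{(2+\alpha)\pi}{p}$.
\end{proposition}

Proposition~\ref{prop:small} and (K4) show that the conjecture holds whenever $\beta\le\frac12$. For $\beta>\beta_0$ it fails for all large $p$, although it holds on the lines $\alpha=0$ and $p=2$. We do not determine the exact set of pairs $(\alpha,p)$ with $\frac12<\beta<1$ for which equality holds.

\subsection{The idea of the counterexample}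
With $\alpha=\beta p-2$,
\[
\|f\|_{A^p_\alpha}^p=(\beta p-1)\int_{\mathbb{D}}\bigl[(1-|z|^2)^\beta|f(z)|\bigr]^p\,\frac{dA(z)}{(1-|z|^2)^2}.
\]
Apart from the factor $(\beta p-1)^{1/p}\to1$, this is the $L^p$ norm of one fixed function with respect to one fixed measure, so as $p\to\infty$ it should behave like the supremum norm of $H^\infty_\beta$. In $H^\infty_\beta$ the norm of $H$ is computed in a few lines, because the single function $(1-z^2)^{-\beta}$ is as large as the norm permits at every point of $[0,1)$, and $H$ sees only $[0,1)$. The result is $\sup F_\beta$. The value $N_\beta$ is only the boundary limit $F_\beta(1^-)$, and for $\beta>\beta_0$ this limit is approached from above. Section~\ref{sec:growth} treats the growth space, and Section~\ref{sec:limit} transfers the result to $A^p_\alpha$ with $p$ large. Sections~\ref{sec:hilbert} and~\ref{sec:small} prove the two positive results and are independent of Sections~\ref{sec:growth} and~\ref{sec:limit}.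

\section{Standard facts}\label{sec:prelim}

For $a,b>0$, $\int_0^1t^{a-1}(1-t)^{b-1}\,dt=\Gamma(a)\Gamma(b)/\Gamma(a+b)$, and $\Gamma(c)\Gamma(1-c)=N_c=N_{1-c}$ for $0<c<1$. The substitution $s=at/(1-t)$ turns these into
\begin{equation}\label{eq:halfline}
\int_0^\infty\frac{s^{-c}}{a+s}\,ds=N_c\,a^{-c}\qquad(a>0,\ 0<c<1),
\end{equation}
which we use with $c=\beta$ and with $c=1-\beta$. The function $\log\Gamma$ is strictly convex on $(0,\infty)$, and $\Gamma(n+a)/\Gamma(n+b)\sim n^{a-b}$ as $n\to\infty$. If $g$ is analytic and $p\ge1$, then $|g|^p$ is subharmonic: its value at the center of a disk is at most its average over each concentric circle, and hence at most its average with respect to any radial probability measure on the disk. Powers of $1-z$ and of $1-z^2$ are principal values; both functions have positive real part on $\mathbb{D}$.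

\begin{lemma}\label{lem:point}
For $g\in A^p_\alpha$, $a\in\mathbb{D}$ and $\beta=(2+\alpha)/p$,
\[
(1-|a|^2)^{\beta}|g(a)|\le\|g\|_{A^p_\alpha}.
\]
\end{lemma}

\begin{proof}
For $a=0$ this is the sub-mean-value property, since $dA_\alpha$ is a radial probability measure. For general $a$ let $\varphi(z)=\frac{a-z}{1-\bar az}$. This automorphism of $\mathbb{D}$ satisfies $\varphi(0)=a$, $|\varphi'(0)|=1-|a|^2$ and $1-|\varphi(z)|^2=|\varphi'(z)|(1-|z|^2)$. As $\varphi'$ has no zeros, $G=(g\circ\varphi)\,(\varphi')^{\beta}$ is analytic for any branch of the power, and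
\[
|G|^p(1-|z|^2)^\alpha=|g\circ\varphi|^p\,(1-|\varphi|^2)^\alpha\,|\varphi'|^2 .
\]
The change of variables $w=\varphi(z)$ has Jacobian $|\varphi'|^2$, so $\|G\|_{A^p_\alpha}=\|g\|_{A^p_\alpha}$. Apply the case $a=0$ to $G$.
\end{proof}

That the constant in Lemma~\ref{lem:point} is $1$ for all $p$ and $\alpha$ is what lets the growth space be compared with $A^p_\alpha$ without loss.

\section{The growth space and the function $F_\beta$}\label{sec:growth}

Fix $\beta\in(0,1)$. If $q>2/(1-\beta)$, then $H^\infty_\beta\subset A^q_{q-3}$, because $(q-3)-\beta q>-1$; also $1<2+(q-3)<q$. So by (K1) the operator $H$ is defined on $H^\infty_\beta$ and given by \eqref{eq:rep}. Put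
\[
\Lambda_\beta=\sup_{0\le x<1}F_\beta(x).
\]

\begin{proposition}\label{prop:growth}
$\|H\|_{\mathcal{L}(H^\infty_\beta)}=\Lambda_\beta$.
\end{proposition}

\begin{proof}
If $\|f\|_{H^\infty_\beta}\le1$, then $|f(t)|\le(1-t^2)^{-\beta}$ on $[0,1)$. Since $|1-zt|\ge1-|z|t$, formula \eqref{eq:rep} gives $(1-|z|^2)^\beta|Hf(z)|\le F_\beta(|z|)\le\Lambda_\beta$. Conversely, $f(z)=(1-z^2)^{-\beta}$ has norm at most $1$ because $|1-z^2|\ge1-|z|^2$, and $(1-x^2)^\beta Hf(x)=F_\beta(x)$ for $0\le x<1$.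
\end{proof}

Compare this with the test function of the introduction. The function $(1-z)^{-\beta}$ has norm $2^\beta$ in $H^\infty_\beta$, since $(1-|z|^2)/|1-z|\le1+|z|$ with equality on $[0,1)$. After normalization it equals $2^{-\beta}(1-t)^{-\beta}$ on the segment, which is smaller than $(1-t^2)^{-\beta}$ everywhere and matches it only as $t\to1$. The question is whether the difference can be seen in the norm.

\subsection{Behavior near $x=1$}
Write $x=1-u$ and rescale the singularity at $t=1$ by $t=1-us$. Then $1-xt=u(1+xs)$, $1-t^2=2us(1-us/2)$ and $1-x^2=2u(1-u/2)$, so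
\begin{equation}\label{eq:rescaled}
F_\beta(1-u)=\Big(1-\frac u2\Big)^{\beta}\int_0^{1/u}\frac{s^{-\beta}\,(1-us/2)^{-\beta}}{1+xs}\,ds .
\end{equation}

\begin{lemma}\label{lem:boundary}
$\lim_{x\to1^-}F_\beta(x)=N_\beta$. In particular $N_\beta\le\Lambda_\beta<\infty$.
\end{lemma}

\begin{proof}
In \eqref{eq:rescaled} we have $\frac12\le1-us/2\le1$, so for $x\ge\frac12$ the integrand is at most $2^\beta s^{-\beta}/(1+s/2)$, which is integrable on $(0,\infty)$. By dominated convergence and \eqref{eq:halfline} the limit is $\int_0^\infty\frac{s^{-\beta}}{1+s}ds=N_\beta$. Since $F_\beta$ is continuous on $[0,1)$, it is bounded.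
\end{proof}

Relative to the limiting integral, \eqref{eq:rescaled} has a loss, since the range is cut off at $1/u$, and a gain, since $(1-us/2)^{-\beta}>1$. The gain is exactly the advantage of $(1-t^2)^{-\beta}$ over $2^{-\beta}(1-t)^{-\beta}$. Both effects have order $u^\beta$, and one case can be decided by hand.

\begin{example}\label{ex:34}
Let $\beta=\frac34$ and $N=N_{3/4}=\pi\sqrt2$. In \eqref{eq:rescaled} use $1+xs\le1+s$ and the convexity bound $(1-y)^{-3/4}\ge1+\frac34y$ with $y=us/2$. The integral is then at least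
\[
\int_0^{1/u}\frac{s^{-3/4}}{1+s}\,ds+\frac{3u}8\int_0^{1/u}\frac{s^{1/4}}{1+s}\,ds .
\]
The first term is at least $N-\int_{1/u}^\infty s^{-7/4}ds=N-\frac43u^{3/4}$. In the second, $\frac{s^{1/4}}{1+s}=s^{-3/4}-\frac{s^{-3/4}}{1+s}$, so it is at least $\frac{3u}8(4u^{-1/4}-N)=\frac32u^{3/4}-\frac38Nu$. The gain $\frac32$ beats the loss $\frac43$, and since $(1-u/2)^{3/4}\ge1-u/2$,
\[
F_{3/4}(1-u)\ge\Big(1-\frac u2\Big)\Big(N+\frac16u^{3/4}-\frac38Nu\Big)>N\qquad\text{for small }u>0 .
\]
Thus $\|H\|_{\mathcal{L}(H^\infty_{3/4})}>N_{3/4}$. For general $\beta$ the same computation gives the coefficients $\frac1\beta$ for the loss and $\frac{\beta}{2(1-\beta)}$ for the gain; the second is unbounded as $\beta\to1$.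
\end{example}

\subsection{The shape of $F_\beta$}
The estimate in Example~\ref{ex:34} discards part of the gain and says nothing about $x$ away from $1$. To find the exact threshold we need the sign of $F_\beta'$ on the whole interval. It comes from a recurrence for the Taylor coefficients of $\Phi_\beta$. Put
\[
\mu_n=\int_0^1t^n(1-t^2)^{-\beta}\,dt,\qquad\gamma=2\beta-1 .
\]
Then $\Phi_\beta(x)=\sum_{n\ge0}\mu_nx^n$, the sequence $\mu_n$ decreases strictly to $0$, and $\mu_1=\frac1{2(1-\beta)}=\frac1{1-\gamma}$. By the definition \eqref{eq:beta0} of $\beta_0$, we have $\gamma\mu_0>1$ if and only if $\beta>\beta_0$.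

\begin{lemma}\label{lem:shape}
For $0\le x<1$,
\begin{equation}\label{eq:R}
(1-x^2)^{1-\beta}F_\beta'(x)=R(x):=\mu_1-\gamma\sum_{n\ge1}(\mu_{n-1}-\mu_{n+1})\,x^n,\qquad R(1^-)=1-\gamma\mu_0 .
\end{equation}
If $\beta\le\beta_0$, then $F_\beta$ is strictly increasing on $[0,1)$ and $\Lambda_\beta=N_\beta$. If $\beta>\beta_0$, there is $x_\beta\in(0,1)$ such that $F_\beta$ is strictly increasing on $[0,x_\beta]$ and strictly decreasing on $[x_\beta,1)$, and $\Lambda_\beta=F_\beta(x_\beta)>N_\beta$.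
\end{lemma}

\begin{proof}
For $n\ge1$ the function $t^n(1-t^2)^{1-\beta}$ vanishes at $t=0$ and, because $\beta<1$, at $t=1$. Its derivative is $\bigl[n(t^{n-1}-t^{n+1})-2(1-\beta)t^{n+1}\bigr](1-t^2)^{-\beta}$. Integrating over $[0,1]$ gives
\begin{equation}\label{eq:rec}
n\,\mu_{n-1}=(n+1-\gamma)\,\mu_{n+1}\qquad(n\ge1).
\end{equation}
Differentiating $F_\beta=(1-x^2)^\beta\Phi_\beta$ gives
\[
(1-x^2)^{1-\beta}F_\beta'=(1-x^2)\Phi_\beta'-2\beta x\,\Phi_\beta .
\]
The constant term of the right side is $\mu_1$. For $n\ge1$ the coefficient of $x^n$ is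
\[
(n+1)\mu_{n+1}-(n-1+2\beta)\mu_{n-1}=(n+1)\mu_{n+1}-n\mu_{n-1}-\gamma\mu_{n-1}=-\gamma(\mu_{n-1}-\mu_{n+1}),
\]
by \eqref{eq:rec}. The numbers $\mu_{n-1}-\mu_{n+1}$ are positive and their sum telescopes to $\mu_0+\mu_1$, so by monotone convergence $R(1^-)=(1-\gamma)\mu_1-\gamma\mu_0=1-\gamma\mu_0$.

If $\gamma\le0$, then $R\ge\mu_1>0$. If $\gamma>0$, then $R$ decreases strictly from $R(0)=\mu_1>0$ to $1-\gamma\mu_0$. When $\beta\le\beta_0$ this limit is nonnegative, so $R>0$ on $[0,1)$. When $\beta>\beta_0$ it is negative, so $R$ has exactly one zero $x_\beta\in(0,1)$, is positive before it and negative after it. The monotonicity statements follow from \eqref{eq:R}, and the values of $\Lambda_\beta$ from Lemma~\ref{lem:boundary}: an increasing function has its limit as supremum, and a function that decreases strictly to its limit on $[x_\beta,1)$ exceeds the limit at $x_\beta$.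
\end{proof}

\begin{remark}
For $\beta=\frac12$ we have $\gamma=0$, $R=1$ and $F_{1/2}(0)=\mu_0=\frac\pi2$, so $F_{1/2}(x)=\frac\pi2+\arcsin x$, which increases to $\pi=N_{1/2}$. For general $\beta$, l'H\^opital's rule and \eqref{eq:R} give
\[
\lim_{x\to1^-}\frac{F_\beta(x)-N_\beta}{(1-x^2)^\beta}=\lim_{x\to1^-}\frac{R(x)}{-2\beta x}=\frac{\gamma\mu_0-1}{2\beta}.
\]
This is the exact balance of gain and loss in Example~\ref{ex:34}, and $\beta_0$ is the point where the two cancel.
\end{remark}

\section{The limit $p\to\infty$}\label{sec:limit}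

Throughout this section $\beta\in(0,1)$ is fixed, $\alpha=\beta p-2$, and $\Lambda=\Lambda_\beta$.

\subsection{The lower limit and the counterexample}
The extremal function $(1-z^2)^{-\beta}$ of the growth space does not belong to $A^p_\alpha$, since near $1$ it is comparable to $(1-z)^{-\beta}$. We lower the exponent to $\alpha/p=\beta-2/p$, the value at which $|f|^p$ is canceled by the weight.

\begin{proposition}\label{prop:lower}
If $\alpha\ge0$, then for every $x\in[0,1)$
\begin{equation}\label{eq:lower}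
\|H\|_{\mathcal{L}(A^p_\alpha)}\ge(\beta p-1)^{-1/p}\,(1-x^2)^\beta\int_0^1\frac{(1-t^2)^{-(\beta-2/p)}}{1-xt}\,dt .
\end{equation}
Consequently $\liminf_{p\to\infty}\|H\|_{\mathcal{L}(A^p_{\beta p-2})}\ge\Lambda$.
\end{proposition}

\begin{proof}
Let $f(z)=(1-z^2)^{-\alpha/p}$. Since $|1-z^2|\ge1-|z|^2$ and $\alpha\ge0$, we have $|f(z)|^p(1-|z|^2)^\alpha\le1$, so $\|f\|_{A^p_\alpha}^p\le\alpha+1=\beta p-1$. By (K1), $Hf\in A^p_\alpha$, and Lemma~\ref{lem:point} applied to $Hf$ at the point $x$ gives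
\[
(1-x^2)^\beta Hf(x)\le\|Hf\|_{A^p_\alpha}\le(\beta p-1)^{1/p}\,\|H\|_{\mathcal{L}(A^p_\alpha)} .
\]
By \eqref{eq:rep} this is \eqref{eq:lower}. As $p\to\infty$, the factor $(\beta p-1)^{-1/p}$ tends to $1$ and the integral increases to $\Phi_\beta(x)$ by monotone convergence. So the lower limit is at least $F_\beta(x)$ for each $x\in[0,1)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:false}]
If $\beta\in(\beta_0,1)$, then $\Lambda>N_\beta$ by Lemma~\ref{lem:shape}, and Proposition~\ref{prop:lower} gives $\|H\|_{\mathcal{L}(A^p_{\beta p-2})}>N_\beta$ for all $p$ beyond some $p_\beta$. For $\beta=\frac34>\beta_0$ the relation $\alpha=\beta p-2$ reads $p=\frac43(2+\alpha)$, and $1<2+\alpha<p$ holds.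
\end{proof}

\subsection{The upper limit}
To imitate the proof of Proposition~\ref{prop:growth} in $L^p$ we apply H\"older's inequality in \eqref{eq:rep} against the extremal function $(1-t^2)^{-\beta}$. We want $\|Hf\|^p\le C\Lambda^p\|f\|^p$, and any $C$ that grows polynomially in $p$ is harmless, since $C^{1/p}\to1$. Two difficulties arise. H\"older's inequality leaves an integral of $|f|^p$ over the segment $[0,1)$, a set of zero area. It also leaves the weight $(1-|z|^2)^{\beta-2}$, which is not integrable over $\mathbb{D}$. The next two lemmas deal with these in turn.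

\begin{lemma}\label{lem:segment}
If $p\ge2$ and $0\le\alpha<p$, then for $f\in A^p_\alpha$
\[
\int_0^1|f(t)|^p(1-t^2)^{\alpha+1}\,dt\le 32\log3\cdot p^2\,\|f\|^p_{A^p_\alpha}.
\]
\end{lemma}

\begin{proof}
We bound $|f(t)|^p$ by its mean over a disk around $t$. On a disk of radius proportional to $1-t$ with a fixed ratio, the weight $(1-|z|^2)^\alpha$ varies by a factor exponential in $p$, which would survive the $p$-th root. So we take the smaller disk $\Delta_t$ of center $t$ and radius $(1-t)/p$, at the polynomial cost $p^2$: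
\[
|f(t)|^p\le\frac{p^2}{(1-t)^2}\int_{\Delta_t}|f|^p\,dA .
\]
For $z\in\Delta_t$ we have $t-\frac{1-t}p\le|z|\le t+\frac{1-t}p$, hence
\[
1-|z|\ge\Big(1-\frac1p\Big)(1-t),\qquad 1+|z|\ge1+t-\frac{1-t}p\ge\Big(1-\frac1p\Big)(1+t).
\]
Since $0\le\alpha<p$, and $(1-\frac1p)^p$ increases with $p$ and equals $\frac14$ at $p=2$,
\[
(1-|z|^2)^\alpha\ge\Big(1-\frac1p\Big)^{2p}(1-t^2)^\alpha\ge\frac1{16}(1-t^2)^\alpha .
\]
Using also $1-t^2\le2(1-t)$ and $\alpha+1\ge1$, we get $|f(t)|^p(1-t^2)^{\alpha+1}\le\frac{32p^2}{1-t}\int_{\Delta_t}|f|^p\,dA_\alpha$, and Tonelli's theorem gives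
\[
\int_0^1|f(t)|^p(1-t^2)^{\alpha+1}\,dt\le32p^2\int_{\mathbb{D}}|f(z)|^p\Big(\int_{\{t:\,z\in\Delta_t\}}\frac{dt}{1-t}\Big)dA_\alpha(z).
\]
If $z\in\Delta_t$, then $|\operatorname{Re}z-t|<\frac{1-t}p$, so $(1-\frac1p)(1-t)\le1-\operatorname{Re}z\le(1+\frac1p)(1-t)$. For fixed $z$ this confines $1-t$ to an interval whose endpoints have ratio $\frac{p+1}{p-1}\le3$, so the inner integral is at most $\log3$.
\end{proof}

The second difficulty comes from replacing $|1-zt|$ by $1-|z|t$, which forgets that the kernel is singular only at $z=1$. The following bound has a worse constant but decays at the rest of the circle.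

\begin{lemma}\label{lem:Q}
For $z\in\mathbb{D}$ and $0\le t<1$,
\begin{equation}\label{eq:three}
|1-z|+(1-t)\le3|1-zt| .
\end{equation}
The function $Q(z)=(1-|z|^2)^\beta\int_0^1\frac{(1-t^2)^{-\beta}}{|1-zt|}\,dt$ satisfies
\[
Q(z)\le\Lambda\qquad\text{and}\qquad Q(z)\le3N_\beta\Big(\frac{1-|z|^2}{|1-z|}\Big)^{\beta},
\]
and
\[
I(t):=\int_{\mathbb{D}}\frac{(1-|z|^2)^\beta}{|1-z|^2\,|1-zt|}\,dA(z)\le6N_\beta\,(1-t^2)^{\beta-1}.
\]
\end{lemma}

\begin{proof}
We have $|1-zt|\ge1-|z|t\ge1-t$ and $|1-z|\le|1-zt|+|z|(1-t)\le2|1-zt|$; adding gives \eqref{eq:three}. The bound $|1-zt|\ge1-|z|t$ gives $Q(z)\le F_\beta(|z|)\le\Lambda$. By \eqref{eq:three}, $(1-t^2)^{-\beta}\le(1-t)^{-\beta}$ and \eqref{eq:halfline} with $s=1-t$,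
\[
\int_0^1\frac{(1-t^2)^{-\beta}}{|1-zt|}\,dt\le3\int_0^\infty\frac{s^{-\beta}}{|1-z|+s}\,ds=3N_\beta|1-z|^{-\beta}.
\]
For $I(t)$ use $1-|z|^2\le2|1-z|$, \eqref{eq:three}, and polar coordinates $z=1-\rho e^{i\theta}$, in which $dA=\frac1\pi\rho\,d\rho\,d\theta$ and $|\theta|<\frac\pi2$ on $\mathbb{D}$:
\[
I(t)\le3\cdot2^\beta\int_0^\infty\frac{\rho^{\beta-1}}{\rho+1-t}\,d\rho=3\cdot2^\beta N_\beta(1-t)^{\beta-1}.
\]
Finally $(1-t)^{\beta-1}=(1+t)^{1-\beta}(1-t^2)^{\beta-1}\le2^{1-\beta}(1-t^2)^{\beta-1}$.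
\end{proof}

\begin{proposition}\label{prop:upper}
There is a constant $C_\beta$ such that $\|H\|^p_{\mathcal{L}(A^p_{\beta p-2})}\le C_\beta\,p^3\Lambda^p$ for all $p\ge1+2/\beta$.
\end{proposition}

\begin{proof}
Put $\kappa=2/\beta$. The assumption $p-1\ge\kappa$ implies $p>3$ and $0<\alpha<p$. Let $f\in A^p_\alpha$. Write $|f(t)|=|f(t)|(1-t^2)^{\beta(p-1)/p}\cdot(1-t^2)^{-\beta(p-1)/p}$ and apply H\"older's inequality with exponents $p$ and $\frac p{p-1}$ for the measure $dt/|1-zt|$:
\[
|Hf(z)|^p\le\Big(\int_0^1\frac{|f(t)|^p(1-t^2)^{\beta(p-1)}}{|1-zt|}\,dt\Big)(1-|z|^2)^{-\beta(p-1)}\,Q(z)^{p-1}.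
\]
Multiplying by $(1-|z|^2)^\alpha$ produces the exponent $\alpha-\beta(p-1)=\beta-2<-1$. We therefore use the second bound of Lemma~\ref{lem:Q} on a fixed power $Q^\kappa$ and the sharp bound on the rest. Since $\beta\kappa=2$,
\[
Q(z)^{p-1}\le\Lambda^{p-1-\kappa}(3N_\beta)^\kappa\,\frac{(1-|z|^2)^2}{|1-z|^2}.
\]
Integrating over $\mathbb{D}$ and interchanging the integrals, we obtain
\[
\|Hf\|^p_{A^p_\alpha}\le(\alpha+1)\Lambda^{p-1-\kappa}(3N_\beta)^\kappa\int_0^1|f(t)|^p(1-t^2)^{\beta(p-1)}I(t)\,dt .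
\]
The bound for $I(t)$ changes the exponent of $1-t^2$ to $\beta(p-1)+\beta-1=\alpha+1$, which is the exponent in Lemma~\ref{lem:segment}. With $\alpha+1\le p$ we get the claim with $C_\beta=192\log3\cdot N_\beta(3N_\beta)^\kappa\Lambda^{-1-\kappa}$, which does not depend on $p$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:limit}]
Since $(C_\beta p^3)^{1/p}\to1$, Propositions~\ref{prop:lower} and~\ref{prop:upper} show that the limit exists and equals $\Lambda$. Proposition~\ref{prop:growth} identifies $\Lambda$ with the norm on $H^\infty_\beta$, and Lemma~\ref{lem:shape} gives the dichotomy and the uniqueness of the maximum point.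
\end{proof}

\section{The Hilbert space case}\label{sec:hilbert}

Let $0<\beta<1$. The monomials are orthogonal in $A^2_\alpha$, and
\[
\|z^n\|^2_{A^2_\alpha}=(\alpha+1)\int_0^1r^n(1-r)^\alpha\,dr=\frac{\Gamma(n+1)\Gamma(\alpha+2)}{\Gamma(n+\alpha+2)} .
\]
With $2\beta=2+\alpha$ this is $\omega_n$, so the spaces $A^2_\alpha$, $-1<\alpha<0$, are the spaces $X_\beta$ with $\frac12<\beta<1$, and it suffices to prove the second statement of Theorem~\ref{thm:hilbert}. We write $\|\cdot\|$ for the norm of $X_\beta$. Since $\omega_k\sim\Gamma(2\beta)k^{1-2\beta}$ and $\beta<1$, the series $\sum_k\omega_k^{-1}(k+1)^{-2}$ converges, so by the Cauchy--Schwarz inequality the inner series in \eqref{eq:matrix} converge absolutely for $f\in X_\beta$.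

\subsection{How $H$ acts on $(1-z)^{-c}$}
Dividing \eqref{eq:eigen} by $b_n(c)$ gives
\begin{equation}\label{eq:ratio}
\sum_{k\ge0}\frac{b_k(c)}{n+k+1}=N_c\,r_n(c)\,b_n(c),\qquad r_n(c)=\frac{\Gamma(n+1)^2}{\Gamma(n+2-c)\,\Gamma(n+c)} .
\end{equation}

\begin{lemma}\label{lem:r}
For $0<c<1$ and $n\ge0$, $\ \frac n{n+1}\le r_n(c)<1$.
\end{lemma}

\begin{proof}
The distinct numbers $n+2-c$ and $n+c$ have mean $n+1$, so strict convexity of $\log\Gamma$ gives $r_n(c)<1$. For the lower bound let $n\ge1$. Since $n+c=(1-c)n+c(n+1)$ and $n+2-c=c(n+1)+(1-c)(n+2)$, convexity gives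
\[
\Gamma(n+c)\le\Gamma(n)^{1-c}\Gamma(n+1)^c=n^{c-1}\Gamma(n+1),\qquad\Gamma(n+2-c)\le(n+1)^{1-c}\Gamma(n+1),
\]
so $r_n(c)\ge\bigl(\frac n{n+1}\bigr)^{1-c}\ge\frac n{n+1}$.
\end{proof}

\subsection{The lower bound}
For $A^2_\alpha$ the bound $\|H\|\ge N_\beta$ is (K2); here is a proof for all $\beta\in(0,1)$. Let $f_c=(1-z)^{-c}$ with $0<c<\beta$. Since $\omega_nb_n(c)^2$ is asymptotic to a positive constant times $n^{-1-2(\beta-c)}$ for $0<c\le\beta$, we have $f_c\in X_\beta$, and Fatou's lemma gives $\liminf_{c\uparrow\beta}\|f_c\|^2\ge\sum_n\omega_nb_n(\beta)^2=\infty$. Also $b_n(c)=\prod_{j<n}\frac{j+c}{j+1}\le1$. For any $n_0\ge1$, \eqref{eq:ratio} and Lemma~\ref{lem:r} give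
\[
\|Hf_c\|^2\ge\Big(\frac{n_0}{n_0+1}\Big)^2N_c^2\Big(\|f_c\|^2-\sum_{n<n_0}\omega_n\Big).
\]
Divide by $\|f_c\|^2$, let $c\uparrow\beta$, and then let $n_0\to\infty$. This yields $\|H\|_{\mathcal{L}(X_\beta)}\ge N_\beta$.

\subsection{The upper bound}
We use the Schur test in the following form.

\begin{lemma}\label{lem:schur}
Let $N>0$ and let $(\xi_k)$, $(\eta_n)$ be positive sequences such that, for all $n,k\ge0$,
\begin{equation}\label{eq:schur}
\sum_{j\ge0}\frac{\xi_j}{n+j+1}\le N\eta_n,\qquad\sum_{j\ge0}\frac{\omega_j\eta_j}{j+k+1}<N\omega_k\xi_k .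
\end{equation}
Then $\|Hf\|<N\|f\|$ for every nonzero $f\in X_\beta$.
\end{lemma}

\begin{proof}
Let $f=\sum a_kz^k$. The Cauchy--Schwarz inequality and the first condition give
\[
\Big|\sum_k\frac{a_k}{n+k+1}\Big|^2\le\sum_k\frac{\xi_k}{n+k+1}\sum_k\frac{|a_k|^2}{\xi_k(n+k+1)}\le N\eta_n\sum_k\frac{|a_k|^2}{\xi_k(n+k+1)} .
\]
Multiply by $\omega_n$, sum over $n$, and use the second condition:
\[
\|Hf\|^2\le N\sum_k\frac{|a_k|^2}{\xi_k}\sum_n\frac{\omega_n\eta_n}{n+k+1}<N^2\sum_k\omega_k|a_k|^2 .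
\]
The last inequality is strict because the right side is finite and some $a_k$ is nonzero.
\end{proof}

The lower bound suggests taking for $\xi$ the coefficients of the limiting test function $(1-z)^{-\beta}$. When $\beta=\frac12$ this settles the matter at once: $\omega_n=1$, and by \eqref{eq:ratio} and Lemma~\ref{lem:r} the choice $\xi_n=\eta_n=b_n(\frac12)$ satisfies both conditions in \eqref{eq:schur} with $N=\pi$. This is Hilbert's inequality on $\ell^2$. For $\beta\ne\frac12$ the weight breaks the symmetry between the two conditions. We take the smallest $\eta$ that the first condition allows, which makes the second condition as weak as possible: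
\[
\xi_k=b_k(\beta)=\frac{\Gamma(k+\beta)}{\Gamma(\beta)\,k!},\qquad\eta_n=\frac{\Gamma(n+1)}{\Gamma(\beta)\,\Gamma(n+2-\beta)} .
\]
By \eqref{eq:eigen} with $c=\beta$, the first condition holds with equality for $N=N_\beta$. For the second,
\[
\omega_n\eta_n=\frac{\Gamma(2\beta)}{\Gamma(\beta)}\,u_n,\quad u_n=\frac{\Gamma(n+1)^2}{\Gamma(n+2\beta)\Gamma(n+2-\beta)},\qquad\omega_k\xi_k=\frac{\Gamma(2\beta)}{\Gamma(\beta)}\,\frac{\Gamma(k+\beta)}{\Gamma(k+2\beta)},
\]
so we must show
\begin{equation}\label{eq:second}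
\sum_{n\ge0}\frac{u_n}{n+k+1}<N_\beta\,\frac{\Gamma(k+\beta)}{\Gamma(k+2\beta)}\qquad(k\ge0).
\end{equation}
To estimate this sum we compare $u_n$ with a sequence on which \eqref{eq:eigen} computes the action of the matrix. Since $u_n\sim n^{-\beta}$, the candidate is
\[
v_n=\Gamma(1-\beta)\,b_n(1-\beta)=\frac{\Gamma(n+1-\beta)}{\Gamma(n+1)}\sim n^{-\beta},
\]
and the exponent $1-\beta$ produces the same constant $N_{1-\beta}=N_\beta$. The inequality $u_n<v_n$ is equivalent to
\[
\Gamma(n+1)^3<\Gamma(n+2\beta)\,\Gamma(n+2-\beta)\,\Gamma(n+1-\beta).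
\]
This holds by strict convexity of $\log\Gamma$, because the three arguments on the right are positive, not all equal, and have mean $n+1$. Now \eqref{eq:eigen} with $c=1-\beta$ gives
\[
\sum_n\frac{u_n}{n+k+1}<\sum_n\frac{v_n}{n+k+1}=\Gamma(1-\beta)\,\frac{\Gamma(\beta)\,\Gamma(k+1)}{\Gamma(k+1+\beta)}=N_\beta\,\frac{\Gamma(k+1)}{\Gamma(k+1+\beta)} .
\]
The function $y\mapsto\Gamma(y)/\Gamma(y+\beta)=\Gamma(\beta)^{-1}\int_0^1t^{y-1}(1-t)^{\beta-1}dt$ is strictly decreasing, and $k+\beta<k+1$, so the last expression is less than $N_\beta\Gamma(k+\beta)/\Gamma(k+2\beta)$. This proves \eqref{eq:second}. By Lemma~\ref{lem:schur}, $\|Hf\|<N_\beta\|f\|$ for all $f\ne0$. Together with the lower bound, this shows that $\|H\|_{\mathcal{L}(X_\beta)}=N_\beta$ and that the norm is not attained, which proves Theorem~\ref{thm:hilbert}. \qed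

\section{The range $\alpha\ge0$, $p\ge2(2+\alpha)$}\label{sec:small}

By (K2) only the upper bound in Proposition~\ref{prop:small} needs proof. In \eqref{eq:rep} the function $f$ is evaluated on a segment, while its norm is an area integral. If the path of integration is moved so that its point at time $t$ depends on $z$ through an injective analytic map, then for each $t$ the integrand becomes a weighted composition operator, and its norm can be estimated by a change of variables in $\mathbb{D}$. We use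
\[
\phi_t(z)=\frac t{1-(1-t)z},\qquad0\le t\le1,
\]
which runs from $\phi_0(z)=0$ to $\phi_1(z)=1$ and is chosen so that the kernel simplifies.

\begin{lemma}\label{lem:path}
If $1<2+\alpha<p$, $f\in A^p_\alpha$ and $z\in\mathbb{D}$, then
\[
Hf(z)=\int_0^1T_tf(z)\,dt,\qquad T_tf(z)=\frac{f(\phi_t(z))}{1-(1-t)z}.
\]
\end{lemma}

\begin{proof}
Fix $z$ and put $d_t=1-(1-t)z$. Then $1-|z|\le|d_t|\le2$ and $|d_t|-t\ge(1-t)(1-|z|)$, so
\[
1-|\phi_t(z)|\ge\tfrac12(1-t)(1-|z|),\qquad|\phi_t(z)-t|=\frac{t(1-t)|z|}{|d_t|}\le\frac{1-t}{1-|z|}.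
\]
In particular $\phi_t(z)\in\mathbb{D}$ for $t<1$. The function $h(w)=f(w)/(1-zw)$ is analytic in $\mathbb{D}$. By Cauchy's theorem, for $s<1$ its integrals along $[0,s]$ and along the path $t\mapsto\phi_t(z)$, $0\le t\le s$, differ by the integral along the segment from $s$ to $\phi_s(z)$. This segment has length at most $(1-s)/(1-|z|)$, and on it $1-|w|\ge\frac12(1-s)(1-|z|)$, since both endpoints lie in the disk defined by this inequality. By Lemma~\ref{lem:point} the integral along the segment is $O((1-s)^{1-\beta})$, which tends to $0$ because $\beta<1$. Finally $\partial_t\phi_t(z)=(1-z)/d_t^2$ and $1-z\phi_t(z)=(1-z)/d_t$, so $h(\phi_t(z))\,\partial_t\phi_t(z)=T_tf(z)$. The integral converges absolutely, since $|T_tf(z)|=O((1-t)^{-\beta})$.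
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:small}]
Fix $t\in(0,1)$ and substitute $w=\phi_t(z)$, an injective map of $\mathbb{D}$ into $\mathbb{D}\setminus\{0\}$. Then
\[
|1-(1-t)z|=\frac t{|w|},\qquad z=\frac{w-t}{(1-t)w},\qquad\Big|\frac{dz}{dw}\Big|=\frac t{(1-t)|w|^2}.
\]
Expanding $(1-t)^2|w|^2-|w-t|^2=t\bigl(2\operatorname{Re}w-t-(2-t)|w|^2\bigr)$ gives
\[
1-|z|^2=\frac{tE}{(1-t)^2|w|^2},\qquad E=2\operatorname{Re}w-t-(2-t)|w|^2=(1-t)(1-|w|^2)-|1-w|^2 .
\]
Hence $0<E\le(1-t)(1-|w|^2)$ on $\phi_t(\mathbb{D})$. Collecting the powers of $t$, $1-t$ and $|w|$,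
\[
\|T_tf\|^p_{A^p_\alpha}=t^{2+\alpha-p}(1-t)^{-2-2\alpha}\,(\alpha+1)\int_{\phi_t(\mathbb{D})}|f(w)|^p\,|w|^{p-4-2\alpha}E^\alpha\,dA(w).
\]
Each hypothesis is used once. Since $\alpha\ge0$, we have $E^\alpha\le(1-t)^\alpha(1-|w|^2)^\alpha$, and since $p\ge2(2+\alpha)$, we have $|w|^{p-4-2\alpha}\le1$. Therefore $\|T_tf\|^p_{A^p_\alpha}\le t^{2+\alpha-p}(1-t)^{-2-\alpha}\|f\|^p_{A^p_\alpha}$, that is,
\[
\|T_tf\|_{A^p_\alpha}\le t^{\beta-1}(1-t)^{-\beta}\,\|f\|_{A^p_\alpha}.
\]
Minkowski's integral inequality, which bounds the $L^p$ norm of $\int_0^1T_tf\,dt$ by $\int_0^1\|T_tf\|\,dt$, and Lemma~\ref{lem:path} give $\|H\|_{\mathcal{L}(A^p_\alpha)}\le\int_0^1t^{\beta-1}(1-t)^{-\beta}\,dt=N_\beta$.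
\end{proof}

For $\alpha<0$ the inequality for $E^\alpha$ reverses, and for $p<2(2+\alpha)$ the power of $|w|$ exceeds $1$, so in either case this argument stops. Theorem~\ref{thm:false} shows that the second hypothesis cannot simply be dropped.

\begin{thebibliography}{1}

\bibitem{source}
\emph{Norm estimates for the Hilbert matrix operator on weighted Bergman spaces},
\texttt{https://reading-pure-test.\allowbreak eprints-hosting.org/\allowbreak 121780/1/\allowbreak 1-s2.0-S0022247X25001891-main.pdf}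

\end{thebibliography}
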